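# A multiplier inequality for univalent functions and its failure in degree three

## 1. Multiplying by the coefficients of the Koebe function

Let $\mathbb D$ be the open unit disk, $\mathbb T$ its boundary, $\mathcal A$ the set of analytic functions in $\mathbb D$, and $\|\cdot\|$ the sup-norm in $\mathbb D$ (possibly $+\infty$). Let $\mathcal S$ be the class of univalent (that is, injective) $f\in\mathcal A$ with $f(0)=0$, $f'(0)=1$.

**Definition (Hadamard product).** For $f=\sum_{k\ge0}a_kz^k$ and $g=\sum_{k\ge0} b_kz^k$ in $\mathcal A$ put $(f\ast g)(z)=\sum_{k\ge0} a_kb_kz^k$. This is again in $\mathcal A$, since $\limsup|a_kb_k|^{1/k}\le1$.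

A fixed $g$ acts on other functions as a coefficient multiplier: convolving with $\frac1{1-z}$ changes nothing, and convolving with $\frac1{1-yz}$, $|y|=1$, turns $F(z)$ into $F(yz)$.

The central example of a function in $\mathcal S$ is the Koebe function
$$k(z)=\frac z{(1-z)^2}=z+2z^2+3z^3+\cdots .$$
It maps $\mathbb D$ univalently onto $\mathbb C\setminus(-\infty,-\frac14]$. Take the coefficients of $k(z)/z$ as a multiplier. For $F=\sum a_kz^k$,
$$F\ast\frac{k(z)}z=\sum_{k\ge0}(k+1)a_kz^k=F(z)+zF'(z),$$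
so trivially
$$\Big\|F\ast\frac{k(z)}z\Big\|\le\|F\|+\|F'\|\qquad\text{for every }F\in\mathcal A .$$
For $F=1+z$ the left side is $\|1+2z\|=3$ and the right side is $2+1$, so nothing is lost.

The Koebe function is extremal for many problems in $\mathcal S$. What happens if $k$ is replaced by another function of $\mathcal S$, or by a function of the following larger class?

**Definition (the class $\mathcal S^2$).** $\mathcal S^2$ is the set of $h\in\mathcal A$ with $h(0)=0$ such that $zh'=g\ast\tilde g$ for some $g,\tilde g\in\mathcal S$.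

For example, $g=\tilde g=\frac z{1-z}$ gives $zh'=\frac z{1-z}$, so $h=-\log(1-z)$; and $g=\tilde g=k$ gives $zh'=\sum n^2z^n$, so $h=k$. Since $zh'=h\ast k$ always, we have $\mathcal S\subset\mathcal S^2$. Every $h\in\mathcal S^2$ has the form $z+\cdots$. Throughout we write
$$\frac{h(z)}z=\sum_{k\ge0}c_kz^k,\qquad c_0=1,\qquad M_hF=F\ast\frac hz=\sum_{k\ge0} a_kc_kz^k .$$
If $g=\sum g_nz^n$ and $\tilde g=\sum\tilde g_nz^n$, comparing coefficients in $zh'=g\ast\tilde g$ gives
$$c_k=\frac{g_{k+1}\tilde g_{k+1}}{k+1}. \tag{1}$$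

Conjecture D of the paper "Remarks on a multiplier conjecture for univalent functions" asserts that for all $F\in\mathcal A$ and all $h\in\mathcal S^2$ (or, in the weaker form, all $h\in\mathcal S$)
$$\|M_hF\|\le\|F\|+\|F'\| . \tag{2}$$
We shall prove that this is false, already for $h\in\mathcal S$, and find out how badly and from which degree on. We start on the positive side.

## 2. Close-to-convex functions: two kernels and Cauchy–Schwarz

A function $f\in\mathcal A$ is close-to-convex if $\operatorname{Re}(f'/\varphi')>0$ in $\mathbb D$ for some univalent $\varphi$ with convex image; normalized means $f(0)=0$, $f'(0)=1$. A function $f$ with this normalization is starlike if $\operatorname{Re}(zf'/f)>0$. Starlike functions are close-to-convex, because $\varphi$ defined by $z\varphi'=f$ is then convex (Alexander's theorem) and $f'/\varphi'=zf'/f$. For example $zk'/k=\frac{1+z}{1-z}$, so $k$ is starlike.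

Let $\mathcal K$ be the closed convex hull (closure under locally uniform convergence) of the normalized close-to-convex functions. We use a theorem of Brickman, MacGregor and Wilken (*Convex hulls of some classical families of univalent functions*, Trans. AMS 156 (1971)): every $g\in\mathcal K$ has the form
$$g(z)=\int_{\mathbb T^2}\frac{z-\frac12(x+y)z^2}{(1-yz)^2}\,dm(x,y),\qquad m\text{ a probability measure.} \tag{3}$$

**Theorem 1.** If $zh'=g\ast\tilde g$ with $g,\tilde g\in\mathcal K$, then $\|M_hF\|\le\|F\|+\|F'\|$ for all $F\in\mathcal A$.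

**Step 1. Compute the coefficients of the kernel.** The kernel in (3), divided by $z$, has $k$-th coefficient
$$(k+1)y^k-\tfrac12(x+y)ky^{k-1}=y^k\big(1+k-\tfrac12(x\bar y+1)k\big)=y^k(1+\lambda k),\qquad \lambda=\tfrac12(1-x\bar y).$$
With $e=x\bar y\in\mathbb T$ we have
$$|\lambda|^2+|1-\lambda|^2=\tfrac14\big(|1-e|^2+|1+e|^2\big)=1. \tag{4}$$
The value $x=-y$ gives $\lambda=1$, a rotated Koebe function; $x=y$ gives $\lambda=0$ and the kernel $\frac z{1-yz}$.

**Step 2. Reduce to a pair of kernels.** We may assume $\|F\|+\|F'\|<\infty$. Let $m,\tilde m$ represent $g,\tilde g$. By (1) and Step 1, with $\rho=y\tilde y$,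
$$c_k=\iint\rho^k\,\frac{(1+\lambda k)(1+\tilde\lambda k)}{k+1}\,dm\,d\tilde m .$$
Since $|1+\lambda k|\le1+k$, the integrand has modulus at most $k+1$. For fixed $z\in\mathbb D$ the series $\sum|a_k|(k+1)|z|^k$ converges, so Fubini's theorem gives
$$M_hF(z)=\iint\Big(\sum_{k\ge0} a_k\rho^kz^k\frac{(1+\lambda k)(1+\tilde\lambda k)}{k+1}\Big)dm\,d\tilde m .$$
As $m,\tilde m$ are probability measures, it suffices to bound the inner sum by $\|F\|+\|F'\|$.

**Step 3. Split off $F$ itself.** We claim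
$$\frac{(1+\lambda k)(1+\tilde\lambda k)}{k+1}=1+k\Big[\lambda\tilde\lambda-\frac{(1-\lambda)(1-\tilde\lambda)}{k+1}\Big].$$
Indeed $k+1$ times the right side is
$$k+1+k^2\lambda\tilde\lambda+k\lambda\tilde\lambda-k(1-\lambda-\tilde\lambda+\lambda\tilde\lambda)=1+(\lambda+\tilde\lambda)k+\lambda\tilde\lambda k^2 .$$
Since $\sum ka_k\rho^kz^k=\rho zF'(\rho z)$, and $\frac1{k+1}=\int_0^1s^k\,ds$, the inner sum equals
$$F(\rho z)+\lambda\tilde\lambda\,\rho zF'(\rho z)-(1-\lambda)(1-\tilde\lambda)\int_0^1s\rho z\,F'(s\rho z)\,ds .$$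

**Step 4. Estimate.** The modulus is at most $\|F\|+\big(|\lambda||\tilde\lambda|+|1-\lambda||1-\tilde\lambda|\big)\|F'\|$. By Cauchy–Schwarz and (4) the bracket is at most $1$. $\blacksquare$

Taking $\tilde g=k\in\mathcal K$, where $g\ast k=zg'$, we see that (2) holds for every $h\in\mathcal K$, in particular for every normalized close-to-convex $h$. It also holds for every typically real function (normalized, and real exactly on the real diameter). By Robertson's formula such a function is an average, with respect to a probability measure, of the functions $f_t=\frac z{(1-e^{it}z)(1-e^{-it}z)}$, and these are starlike: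
$$\operatorname{Re}\frac{zf_t'}{f_t}=1+\operatorname{Re}\frac{e^{it}z}{1-e^{it}z}+\operatorname{Re}\frac{e^{-it}z}{1-e^{-it}z}>1-\tfrac12-\tfrac12=0 .$$
This includes every $h\in\mathcal S$ with real coefficients: if $h(z)$ is real, then $h(\bar z)=\overline{h(z)}=h(z)$, so $z=\bar z$ by univalence. A counterexample in $\mathcal S$ must therefore have non-real coefficients and lie outside $\mathcal K$.

## 3. What changes for a general $h$

The argument worked because the $c_k$ came from measures. In general, if complex measures $\mu,\nu$ on $\mathbb T$ of total variation at most $1$ satisfy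
$$c_k=\int x^k\,d\mu(x)+k\int x^{k-1}\,d\nu(x), \tag{5}$$
then for polynomials $M_hF(z)=\int F(xz)\,d\mu+\int zF'(xz)\,d\nu$ and (2) follows. For $h=k$ take $\mu=\nu=\delta_1$. For a general univalent $h$ no such measures are given to us. Let us see what can be said in low degrees.

For constants $F$, (2) is an equality. For $F=a_0+a_1z$ we have $\|F\|=|a_0|+|a_1|$, $\|F'\|=|a_1|$ and $\|M_hF\|=|a_0|+|c_1||a_1|$. Bieberbach's theorem, $|a_2|\le2$ in $\mathcal S$, gives $|c_1|=\frac12|g_2\tilde g_2|\le2$, and (2) follows.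

In degree $2$ the first thing to try is the bounds $|c_1|\le2$, $|c_2|\le3$. They are not enough. Take $F=1+iz+z^2$. On $z=e^{it}$ we have $|F|=|2\cos t+i|$, so $\|F\|=\sqrt5$, while $\|F'\|=3$. The multiplier $(c_0,c_1,c_2)=(1,2,-3)$ satisfies both bounds, but it produces $1+2iz-3z^2$, which at $z=-i$ equals $1+2+3=6>3+\sqrt5$. So we must use how $c_1$ and $c_2$ constrain each other. This can be done, and then things break one degree later. Here are the remaining results.

**Theorem 2.** Inequality (2) holds for all $h\in\mathcal S^2$ and all polynomials $F$ of degree $\le2$. So, for $\mathcal S$ as well as for $\mathcal S^2$, (2) holds for all polynomials of degree $\le N$ if and only if $N\le2$.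

**Theorem 3.** There are an explicit $h\in\mathcal S$ and an explicit cubic polynomial $F$ with $\|M_hF\|>\|F\|+\|F'\|$. Hence Conjecture D is false for $\mathcal S$, and so for $\mathcal S^2\supset\mathcal S$.

**Theorem 4.** There is one $h\in\mathcal S$ such that for no $C<\infty$ does $\|M_hF\|\le C(\|F\|+\|F'\|)$ hold for all polynomials $F$. Moreover, for this $h$ there is $F\in\mathcal A$ with $\|F\|+\|F'\|<\infty$ and $\|M_hF\|=\infty$.

## 4. The disk containing the third coefficient

To build a partial representation (5) in degree $2$, suppose $c_1=2M$ with $0\le M\le1$ and give $M$ to each of the two terms. A probability measure $\mu$ with first moment $M$ can have any second moment of the form $M^2+(1-M^2)d$, $|d|\le1$ (we prove this in Section 5), and the derivative term can contribute $2d$ with the same $d$. So we want $c_2=M^2+(3-M^2)d$, that is, $|c_2-M^2|\le3-M^2$. For $h\in\mathcal S$ with $a_2=2r$ this reads $|a_3-r^2|\le3-r^2$. The next lemma is stronger, because for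 $\mathcal S^2$ we have to multiply two such disks.

**Lemma 5.** If $f=z+a_2z^2+a_3z^3+\cdots\in\mathcal S$ and $a_2=2r\ge0$, then $|a_3-(1+r^2)|\le2-r^2$.

For the Koebe function, $r=1$ and $a_3=3$, with equality.

**Step 1. Dispose of $r=0$.** The function $1/f(1/\zeta)=\zeta-a_2+(a_2^2-a_3)\zeta^{-1}+\cdots$ is univalent in $|\zeta|>1$, so the area theorem gives $|a_3-a_2^2|\le1$. If $a_2=0$ then $|a_3|\le1$ and $|a_3-1|\le2$. From now on $r>0$.

**Step 2. Pass to slit mappings and write $a_2,a_3$ as integrals.** A single-slit mapping is a function of $\mathcal S$ onto the complement of one Jordan arc going to $\infty$; these are dense in $\mathcal S$ for locally uniform convergence. If $f_n\to f$ are slit mappings, their second coefficients tend to $2r>0$, so the rotations $e^{-i\phi_n}f_n(e^{i\phi_n}z)$ that make them positive have $\phi_n\to0$; the rotated functions are again slit mappings and tend to $f$. Since the claimed inequality is closed under limits, we may assume $f$ is a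 single-slit mapping.

Loewner's theorem (Duren, *Univalent Functions*, §§3.2–3.3, with $-\kappa$ in place of $\kappa$) now says: $f=\lim_{t\to\infty}e^tw(\cdot,t)$, where
$$w'=-w\,\frac{1-\kappa w}{1+\kappa w},\qquad w(z,0)=z, \tag{6}$$
with $\kappa=\kappa(t)$ continuous and $|\kappa|=1$. As $\frac{1-\kappa w}{1+\kappa w}=1-2\kappa w+2\kappa^2w^2-\cdots$, the function $y=e^tw=z+b_2z^2+b_3z^3+\cdots$ satisfies
$$y'=2\kappa e^{-t}y^2-2\kappa^2e^{-2t}y^3+\cdots .$$
Hence $b_2'=2\kappa e^{-t}$ and $b_3'=4\kappa e^{-t}b_2-2\kappa^2e^{-2t}=(b_2^2)'-2\kappa^2e^{-2t}$, with $b_2(0)=b_3(0)=0$. Integrating over $[0,\infty)$ and substituting $s=e^{-t}$,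
$$a_2=2\int_0^1\kappa\,ds,\qquad a_3=a_2^2-2\int_0^1s\kappa^2\,ds .$$

**Step 3. Separate real and imaginary parts.** All integrals are over $[0,1]$ in $s$. Write $\kappa=u+iv$. Then $\int u=r$ and $\int v=0$. Put
$$\mathcal T=\int sv^2,\quad Y=\int suv,\quad V=\int(1-s)v^2,\quad W=\int(u-r)^2,\quad D=1-r^2-\mathcal T .$$
Since $\kappa^2=1-2v^2+2iuv$, we have $\int s\kappa^2=\frac12-2\mathcal T+2iY$ and
$$a_3=4r^2-1+4\mathcal T-4iY=3-4(D+iY). \tag{7}$$
Also $\int u^2=r^2+W$, so $\int v^2=1-r^2-W$ and $V=\int v^2-\mathcal T=D-W$. That is, $D=V+W\ge0$.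

**Step 4. Bound $Y$ by $D$.** Because $\int v=0$,
$$Y=r\int sv+\int s(u-r)v=-r\int(1-s)v+\int s(u-r)v .$$
By Cauchy–Schwarz, $\big|\int(1-s)v\big|\le\big(\int(1-s)\big)^{1/2}V^{1/2}=\sqrt{V/2}$, and $\big|\int s(u-r)v\big|\le\sqrt{\mathcal T}\,\big(\int s(u-r)^2\big)^{1/2}\le\sqrt{\mathcal T}\sqrt W$. Therefore
$$|Y|\le\tfrac r{\sqrt2}\sqrt V+\sqrt{\mathcal T}\sqrt W,\qquad Y^2\le(V+W)\Big(\frac{r^2}2+\mathcal T\Big)=D\Big(1-\frac{r^2}2-D\Big),$$
using $\mathcal T=1-r^2-D$.

**Step 5. Read off the disk.** So $D^2+Y^2\le2\delta D$ with $\delta=\frac12(1-\frac{r^2}2)$, i.e. $|D+iY-\delta|\le\delta$. By (7), $|a_3-3+4\delta|\le4\delta$. Since $4\delta=2-r^2$ and $3-4\delta=1+r^2$, this is the claim. $\blacksquare$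

## 5. Quadratic polynomials

We prove the positive part of Theorem 2. Let $zh'=g\ast\tilde g$ with $g,\tilde g\in\mathcal S$ and $F=a_0+a_1z+a_2z^2$.

**Step 1. Normalize by rotation.** Replacing $g(z)$ by $e^{-i\phi}g(e^{i\phi}z)$ multiplies $g_n$ by $e^{i(n-1)\phi}$, hence $c_k$ by $e^{ik\phi}$, and replaces $M_hF(z)$ by $M_hF(e^{i\phi}z)$, with the same norm. The same is true for $\tilde g$. So assume $g_2=2r\ge0$ and $\tilde g_2=2\tilde r\ge0$, where $r,\tilde r\le1$ by Bieberbach's theorem. Put $M=r\tilde r\in[0,1]$, $B=g_3/3$, $\tilde B=\tilde g_3/3$. By (1), $c_1=2M$ and $c_2=3B\tilde B$.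

**Step 2. Locate $c_2$.** For $0\le q\le1$ let $\Delta_q=\{q+(1-q)d:|d|\le1\}$, the disk with center $q$ and radius $1-q$. Two facts are needed.

- $\Delta_q\Delta_{\tilde q}\subset\Delta_{q\tilde q}$: the product of $q+(1-q)d$ and $\tilde q+(1-\tilde q)\tilde d$ differs from $q\tilde q$ by at most $q(1-\tilde q)+(1-q)\tilde q+(1-q)(1-\tilde q)=1-q\tilde q$.
- $\Delta_q\subset\Delta_{q'}$ if $q'\le q$: the distance to $q'$ is at most $(1-q)+(q-q')=1-q'$.

Lemma 5 divided by $3$ says $B\in\Delta_q$, $\tilde B\in\Delta_{\tilde q}$ with $q=\frac{1+r^2}3$, $\tilde q=\frac{1+\tilde r^2}3$. Now $r^2+\tilde r^2\ge2M\ge2M^2$, so $(1+r^2)(1+\tilde r^2)=1+r^2+\tilde r^2+M^2\ge3M^2$ and $q\tilde q\ge M^2/3$. Hence $B\tilde B\in\Delta_{M^2/3}$, that is,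
$$c_2=M^2+(3-M^2)d\qquad\text{for some }|d|\le1 .$$

**Step 3. Produce the measure.** We want a probability measure $\mu$ on $\mathbb T$ with $\int x\,d\mu=M$ and $\int x^2\,d\mu=M^2+(1-M^2)d$. Let $\varphi(z)=\frac{M+dz}{1+Mdz}$ if $M<1$ and $\varphi\equiv1$ if $M=1$. Then $|\varphi|\le1$ in $\mathbb D$ and $\varphi=M+(1-M^2)dz+\cdots$. The function
$$\frac{1+z\varphi}{1-z\varphi}=1+2z\varphi+2z^2\varphi^2+\cdots=1+2Mz+2\big(M^2+(1-M^2)d\big)z^2+\cdots$$
has positive real part, since $|z\varphi|<1$. By Herglotz's theorem it equals $\int\frac{1+xz}{1-xz}\,d\mu(x)=1+2\sum_{n\ge1}z^n\int x^n\,d\mu$ for a probability measure $\mu$, and this is the $\mu$ we want.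

**Step 4. Conclude.** We have $c_1=\int x\,d\mu+M$ and $c_2=\int x^2\,d\mu+2d$. So
$$M_hF(z)=\int F(xz)\,d\mu(x)+Ma_1z+2d\,a_2z^2,$$
$$\|M_hF\|\le\|F\|+|a_1|+2|a_2|=\|F\|+\|a_1+2a_2z\|=\|F\|+\|F'\|.$$
Thus (2) holds for $\mathcal S^2\supset\mathcal S$ and degree $\le2$. For $N\ge3$ it fails for both classes by the cubic of Theorem 3, which completes Theorem 2. $\blacksquare$

The last line uses that $F'$ has degree one, so that its norm is the sum of the moduli of its coefficients. For a quadratic $F'$ this is no longer available.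

## 6. Linearizing at the constant function

To look for a counterexample, take $F=1+\tau G$ with $G(0)=0$, $G$ a polynomial and $\tau>0$ small. Since $|F|^2=1+2\tau\operatorname{Re}G+\tau^2|G|^2$, we have $\|F\|\le1+\tau\max_{|z|\le1}\operatorname{Re}G+O(\tau^2)$. On the other side $|M_hF(1)|\ge1+\tau\operatorname{Re}\Lambda$, where $\Lambda=M_hG(1)=\sum_{k\ge1} G_kc_k$ and the $G_k$ are the coefficients of $G$. So (2) fails for small $\tau$ as soon as
$$\operatorname{Re}\Lambda>\max_{|z|\le1}\operatorname{Re}G+\|G'\| . \tag{8}$$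
For $h=k$ and $G=z+z^2$ both sides are $5$: $\Lambda=2+3$, $\max\operatorname{Re}G=2$, $\|G'\|=\|1+2z\|=3$. We shall move both $h$ and $G$ slightly away from this case of equality.

**Moving $h$.** Since $\frac14k(\mathbb D)=\mathbb C\setminus(-\infty,-\frac1{16}]\subset k(\mathbb D)$, the map $p=k^{-1}(\frac14k)$ is a univalent self-map of $\mathbb D$ with $p(0)=0$, $p'(0)=\frac14$; it maps $\mathbb D$ onto $\mathbb D$ minus a slit on the negative radius. Trivially $4k(p)=k$. Rotate the slit: for real $\theta$ put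
$$h_\theta(z)=4k(q(z)),\qquad q(z)=e^{-i\theta}p(e^{i\theta}z). \tag{9}$$
As a composition of univalent maps with $h_\theta(0)=0$ and $h_\theta'(0)=4\cdot\frac14=1$, it is in $\mathcal S$. Its image omits the half-line $(-\infty,-1]$ and also the arc into which $4k$ takes the rotated slit.

**Coefficients.** Write $p=\sum p_jz^j$ and compare coefficients in $k(p)=p+2p^2+3p^3+4p^4+\cdots=\frac14k$. We find $p_1=\frac14$ and
$$p_2+2p_1^2=\tfrac12,\qquad p_3+4p_1p_2+3p_1^3=\tfrac34,\qquad p_4+2(2p_1p_3+p_2^2)+9p_1^2p_2+4p_1^4=1 .$$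
These give $p_2=\frac12-\frac18=\frac38$; then $p_3=\frac{48-24-3}{64}=\frac{21}{64}$; then $p_4=\frac{128-78-27-2}{128}=\frac{21}{128}$. With $\omega=e^{i\theta}$ we have $q=\frac14z+\frac38\omega z^2+\frac{21}{64}\omega^2z^3+\frac{21}{128}\omega^3z^4+\cdots$, and expanding $4(q+2q^2+3q^3+4q^4+\cdots)$ gives
$$c_1=4\Big(\frac38\omega+\frac2{16}\Big)=\frac{3\omega+1}2,\qquad c_2=4\cdot\frac{21\omega^2+24\omega+3}{64}=\frac{21\omega^2+24\omega+3}{16},$$
$$c_3=4\cdot\frac{21\omega^3+78\omega^2+27\omega+2}{128}=\frac{21\omega^3+78\omega^2+27\omega+2}{32}. \tag{10}$$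
At $\omega=1$ these are $2,3,4$, as they must be.

**Moving $G$.** The polynomials in (10) have real coefficients, so at $\theta=0$ the derivatives $dc_k/d\theta$ are purely imaginary: $\frac32i,\ \frac{33}8i,\ \frac{123}{16}i$ for $k=1,2,3$. With $G=z+z^2$, $\operatorname{Re}\Lambda$ changes only to second order, and in the wrong direction. To profit from the first-order change we add an imaginary multiple of a real polynomial to $G$, and this must not increase the right side of (8). All the extremal values are taken at $z=1$, so we try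
$$G=z+z^2+i\eta\big(1-(1-z)^m\big),\qquad \eta\ne0\text{ real},$$
where $\operatorname{Re}G(1)=2$ stays fixed.

For $m=1$ we get $|G'(1)|=|3+i\eta|>3$. For $m=2$, $G'=1+2z+2i\eta(1-z)$; with $z=e^{it}$, $\sigma=\sin\frac t2$, so that $1-z=-2i\sigma e^{it/2}$,
$$|G'|^2=9-8\sigma^2+2\operatorname{Re}\big[4\eta\sigma e^{it/2}(1+2e^{-it})\big]+16\eta^2\sigma^2=9-8\sigma^2+24\eta\sigma\cos\tfrac t2+16\eta^2\sigma^2 .$$
The term linear in $\sigma$ beats $-8\sigma^2$ for small $t$ with the sign of $\eta$, so $\|G'\|>3$ again. For $m=3$ the perturbation of $G'$ has a double zero at $z=1$ and can be absorbed by $-8\sigma^2$, as we are about to check.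

With $m=3$ the new coefficient combination is $3c_1-3c_2+c_3$, whose derivative at $\theta=0$ is $i\big(\frac92-\frac{99}8+\frac{123}{16}\big)=-\frac3{16}i$. It is not zero, so $\operatorname{Re}\Lambda$ gains $\frac3{16}\eta\theta$ to first order. The rotated Koebe functions, with $c_k=(k+1)\omega^k$ and derivatives $2i,6i,12i$, would give $i(6-18+12)=0$: they do not help, in accordance with Theorem 1. It is the rotation of the inner slit that matters.

## 7. The cubic counterexample

We prove Theorem 3. Let $\eta=\frac16$, $\tau=10^{-6}$, $\theta=\frac1{300}$, $h=h_\theta$ from (9), and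
$$G=z+z^2+i\eta(3z-3z^2+z^3)=z+z^2+i\eta\big(1-(1-z)^3\big),\qquad F=1+\tau G .$$
For $z=e^{it}$ put $\sigma=\sin\frac t2$, so $1-z=-2i\sigma e^{it/2}$.

**Step 1. $\max_{|z|\le1}\operatorname{Re}G=2$.** By the maximum principle take $|z|=1$. There $(1-z)^3=8i\sigma^3e^{3it/2}$, so
$$\operatorname{Re}G=\cos t+\cos2t+8\eta\sigma^3\cos\tfrac{3t}2 .$$
Now $2-\cos t-\cos2t=2\sigma^2+2\sin^2t\ge2\sigma^2$, while $8\eta|\sigma|^3\le\frac43\sigma^2$. Hence $\operatorname{Re}G\le2$, with equality at $z=1$.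

**Step 2. $\|G'\|=3$.** On $|z|=1$, $G'=1+2z+3i\eta(1-z)^2$ with $|1+2z|^2=5+4\cos t=9-8\sigma^2$ and $(1-z)^2=-4\sigma^2e^{it}$. The cross term is $2\operatorname{Re}\big[-12i\eta\sigma^2e^{it}(1+2e^{-it})\big]=2\operatorname{Re}\big[-12i\eta\sigma^2(e^{it}+2)\big]=24\eta\sigma^2\sin t$. So
$$|G'|^2=9-8\sigma^2+24\eta\sigma^2\sin t+144\eta^2\sigma^4\le9+\sigma^2(-8+24\eta+144\eta^2)=9,$$
since $24\eta=144\eta^2=4$. Equality holds at $z=1$.

**Step 3. The right side of (2).** We have $\|G\|\le2+7\eta=2+\frac76<4$. With Step 1, on $\mathbb D$,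
$$|F|^2=1+2\tau\operatorname{Re}G+\tau^2|G|^2\le1+4\tau+16\tau^2\le(1+2\tau+6\tau^2)^2,$$
because the last square is at least $1+4\tau+4\tau^2+12\tau^2$. As $\|F'\|=3\tau$,
$$\|F\|+\|F'\|\le1+5\tau+6\tau^2 .$$

**Step 4. The left side of (2).** $M_hF(1)=1+\tau\Lambda$ with $\Lambda=c_1+c_2+i\eta(3c_1-3c_2+c_3)$. By (10) and $\cos x\ge1-\frac{x^2}2$,
$$\operatorname{Re}(c_1+c_2)=\frac{21\cos2\theta+48\cos\theta+11}{16}\ge\frac{80-66\theta^2}{16}=5-\frac{33}8\theta^2 .$$
Next,
$$3c_1-3c_2+c_3=\frac{48(3\omega+1)-6(21\omega^2+24\omega+3)+21\omega^3+78\omega^2+27\omega+2}{32}=\frac{21\omega^3-48\omega^2+27\omega+32}{32}.$$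
Its imaginary part is $\frac1{32}$ times
$$21\sin3\theta-48\sin2\theta+27\sin\theta=6\sin\theta\,(14\cos^2\theta-16\cos\theta+1)=6\sin\theta\,(-1-12d+14d^2),$$
where $d=1-\cos\theta$ and we used $\sin3\theta=\sin\theta(4\cos^2\theta-1)$. For $\theta=\frac1{300}$ we have $0\le d\le\frac67$ and $\sin\theta>0$, so $14d^2\le12d$ and the expression is $\le-6\sin\theta$. Since $\operatorname{Re}(i\eta X)=-\eta\operatorname{Im}X$,
$$\operatorname{Re}\Lambda\ge5-\frac{33}8\theta^2+\frac{6\eta}{32}\sin\theta=5-\frac{33}8\theta^2+\frac1{32}\sin\theta .$$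
With $\sin\theta\ge\frac9{10}\theta$,
$$\operatorname{Re}\Lambda-5\ge\frac1{300}\Big(\frac9{320}-\frac{33}{2400}\Big)=\frac{69}{1440000}>4\cdot10^{-5}.$$

**Step 5. Compare.** $M_hF$ is a polynomial, so $\|M_hF\|\ge|M_hF(1)|\ge1+\tau\operatorname{Re}\Lambda$. Since $6\tau=6\cdot10^{-6}<4\cdot10^{-5}$,
$$\|M_hF\|>1+5\tau+4\cdot10^{-5}\tau>1+5\tau+6\tau^2\ge\|F\|+\|F'\| .\qquad\blacksquare$$

## 8. A bounded multiplier has a radial limit

The excess just found is tiny, and one may hope to rescue (2) with a constant. To see that this is impossible we need a consequence of boundedness that a univalent function can violate.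

**Lemma 6.** Let $h=z+\cdots\in\mathcal A$ and suppose $\|M_hF\|\le C(\|F\|+\|F'\|)$ for all polynomials $F$, for some $C<\infty$. Then $\lim_{r\to1^-}(1-r)^2h(r)$ exists.

**Step 1. Represent the coefficients by measures.** The functional $F\mapsto M_hF(1)$ on polynomials is bounded by $C(\|F\|+\|F'\|)$. Embed the polynomials in $C(\mathbb T)\oplus C(\mathbb T)$ by $F\mapsto(F,F')$; by the maximum principle the norms agree. By Hahn–Banach and Riesz there are complex measures $\mu,\nu$ on $\mathbb T$ with $M_hF(1)=\int F\,d\mu+\int F'\,d\nu$. For $F=z^k$ this is $c_k=\int x^k\,d\mu+k\int x^{k-1}\,d\nu$, the form (5).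

**Step 2. Let $r\to1$.** Summing $\sum c_kr^k$,
$$\frac{h(r)}r=\int\frac{d\mu(x)}{1-rx}+\int\frac{r\,d\nu(x)}{(1-rx)^2} .$$
Multiply by $(1-r)^2$. Since $|1-rx|\ge1-r$, the first term is at most $(1-r)$ times the total variation of $\mu$ and tends to $0$. In the second, $\big(\frac{1-r}{1-rx}\big)^2$ is bounded by $1$, equals $1$ at $x=1$, and tends to $0$ for $x\ne1$. By dominated convergence the limit is $\nu(\{1\})$. $\blacksquare$

For $h=k$ we have $\nu=\delta_1$ and limit $1$; for $h=\frac z{1-z}$ the limit is $0$.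

## 9. A univalent function whose argument does not settle

**Lemma 7.** There is $h\in\mathcal S$ for which $\lim_{r\to1^-}(1-r)^2h(r)$ does not exist.

We want $h$ comparable in modulus to $k$ on the positive radius, with $\arg h(r)\to\infty$. The constant driving function $\kappa\equiv1$ in (6) produces $k$. We let the driving function turn slowly, at speed $a(t)$ with $\int a=\infty$ but $\int a^2<\infty$. It will turn out that a point starting at $r$ picks up argument at rate about $a$, and loses modulus at rate about $a^2$, until a time $T(r)$ that tends to infinity as $r\to1$. Letters in this section are independent of those in Sections 4–7.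

**Step 1. Define $h$ by a Loewner equation.** Put
$$a(t)=\frac1{4(1+t)},\quad \psi(t)=\tfrac14\log(1+t),\quad \beta=2\arctan a,\quad \kappa=e^{i(\beta-\psi)},$$
so $\psi'=a\le\frac14$, $\psi(0)=0$, and solve (6), $w'=-w\frac{1-\kappa w}{1+\kappa w}$, with $w(0)=z\in\mathbb D$. Since
$$(\log|w|)'=-\operatorname{Re}\frac{1-\kappa w}{1+\kappa w}\le-\frac{1-|w|}{1+|w|}<0\qquad(w\ne0), \tag{11}$$
$|w|$ decreases and the solution exists for all $t\ge0$. For each $t$ the map $z\mapsto w(z,t)$ is analytic (analytic dependence on initial values) and univalent (uniqueness of solutions). Its derivative at $0$ is $e^{-t}$, since the equation linearized at $w=0$ is $v'=-v$.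

For $|z|\le r_1<1$, (11) gives $|w|\le r_1e^{-ct}$ with $c=\frac{1-r_1}{1+r_1}$. Moreover $\frac{d}{dt}\log\frac{e^tw}z=1-\frac{1-\kappa w}{1+\kappa w}=\frac{2\kappa w}{1+\kappa w}$ has modulus at most $\frac{2r_1e^{-ct}}{1-r_1}$, which is integrable. So $h=\lim_{t\to\infty}e^tw(\cdot,t)$ exists locally uniformly. Since $h(0)=0$ and $h'(0)=1$, $h$ is not constant, and Hurwitz's theorem gives $h\in\mathcal S$.

**Step 2. Change to half-plane coordinates.** Put $\hat w=e^{-i\psi}w$ and $\zeta=\frac{1+\hat w}{1-\hat w}$, so $\operatorname{Re}\zeta>0$. Then $\kappa w=e^{i\beta}\hat w$ and $e^{i\beta}=\frac{1+ia}{1-ia}$, hence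
$$\frac{1-\kappa w}{1+\kappa w}=\frac{(1-\hat w)-ia(1+\hat w)}{(1+\hat w)-ia(1-\hat w)}=\frac{1-ia\zeta}{\zeta-ia} .$$
From $\hat w'=-\hat w\big[ia+\frac{1-ia\zeta}{\zeta-ia}\big]$, $\frac{d\zeta}{d\hat w}=\frac2{(1-\hat w)^2}$ and $\zeta^2-1=\frac{4\hat w}{(1-\hat w)^2}$ we get
$$\zeta'=-\frac{\zeta^2-1}2\Big[ia+\frac{1-ia\zeta}{\zeta-ia}\Big]=-\frac{1+a^2}2\,\frac{\zeta^2-1}{\zeta-ia} . \tag{12}$$

**Step 3. Compare $h$ with $k$.** Let $z\ne0$ and $U=\zeta^2-1=\frac{4\hat w}{(1-\hat w)^2}\ne0$. By (12), $\frac{U'}U=-(1+a^2)\frac\zeta{\zeta-ia}$. Using $\frac\zeta{\zeta-ia}=1+\frac{ia}{\zeta-ia}$ and $1+a^2=(1+ia)(1-ia)$,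
$$\frac d{dt}\log\big(e^{t+i\psi}U\big)=1+ia-(1+a^2)\frac\zeta{\zeta-ia}=ia-a^2-\frac{ia(1+a^2)}{\zeta-ia}=ia(1+ia)\frac{\zeta-1}{\zeta-ia} . \tag{13}$$
Now $\frac14e^{t+i\psi}U=\frac{e^tw}{(1-\hat w)^2}\to h(z)$ as $t\to\infty$, and at $t=0$ it equals $k(z)$. Hence
$$h(z)=k(z)e^{I(z)},\qquad I(z)=\int_0^\infty ia(1+ia)\frac{\zeta-1}{\zeta-ia}\,dt . \tag{14}$$
The integral converges because $\hat w\to0$ exponentially, so $\zeta\to1$ exponentially.

From here on $z=r$ with $\frac13<r<1$, so $\zeta(0)=R=\frac{1+r}{1-r}>2$. Write $\zeta=\xi+ib$ and $A=\frac14$.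

**Step 4. The imaginary part stays small: $|b|\le A$ for all $t$.** Since $(\zeta^2-1)\overline{(\zeta-ia)}=\zeta|\zeta|^2+ia\zeta^2-\bar\zeta-ia$, (12) gives
$$\frac{2|\zeta-ia|^2}{1+a^2}\,b'=-\big[b(|\zeta|^2+1)+a(\xi^2-b^2-1)\big] .$$
At $b=-A$ the right side is $A(\xi^2+A^2+1)-a(\xi^2-A^2-1)$. This is positive: clearly so if $\xi^2\le A^2+1$, and otherwise it is at least $2A(A^2+1)$ because $a\le A$. At $b=A$ the right side is $-(A+a)\xi^2-(A-a)(A^2+1)<0$, as $0<a\le A$ and $\xi>0$. Since $b(0)=0$, at a first time with $b=A$ we would have $b'\ge0$, and at a first time with $b=-A$ we would have $b'\le0$. Both are excluded.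

**Step 5. The part of $I$ while $\zeta$ is large.** Let $T=T(r)$ be the first time with $|\zeta|=2$; it exists since $\zeta(0)>2$ and $\zeta\to1$. On $[0,T]$ we have $|\zeta-ia|\ge2-\frac14=\frac74$, so $\operatorname{Re}\frac\zeta{\zeta-ia}\ge1-\frac{1/4}{7/4}=\frac67$ and $(\log|U|)'\le-\frac12$. As $|U(T)|\ge|\zeta(T)|^2-1=3$, we get $|U(t)|\ge3e^{(T-t)/2}$, hence
$$|\zeta|^2\ge|U|-1\ge2e^{(T-t)/2},\qquad|\zeta-ia|\ge|\zeta|-\tfrac14\ge\tfrac78|\zeta|\ge\tfrac78\sqrt2\,e^{(T-t)/4}\ge e^{(T-t)/4} .$$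
Integrating the middle form of (13), the part of $I$ over $[0,T]$ is
$$i\psi(T)-\int_0^Ta^2\,dt+E_1,\qquad|E_1|\le\frac14\cdot\frac{17}{16}\int_0^Te^{-(T-t)/4}\,dt\le\frac{17}{16},\qquad\int_0^\infty a^2\,dt=\frac1{16} .$$

**Step 6. The part of $I$ after time $T$.** By Step 4, at time $T$ we have $\xi\ge\sqrt{4-\frac1{16}}>1.95$. So
$$|\hat w(T)|^2=\frac{|\zeta-1|^2}{|\zeta+1|^2}=\frac{5-2\xi}{5+2\xi}<\frac{1.1}{8.9}<\frac14 .$$
For $t\ge T$ we have $|w|\le\frac12$, so $(\log|w|)'\le-\frac13$ by (11), and $|\hat w|=|w|\le\frac12e^{-(t-T)/3}$. Therefore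
$$|\zeta-1|=\frac{2|\hat w|}{|1-\hat w|}\le4|\hat w|\le2e^{-(t-T)/3},\qquad|\zeta-ia|\ge\operatorname{Re}\zeta\ge\frac{1-|\hat w|}{1+|\hat w|}\ge\frac13 .$$
Since $a|1+ia|\le\frac14\cdot\frac{\sqrt{17}}4$, the part of $I$ over $[T,\infty)$ has modulus at most $\frac{\sqrt{17}}{16}\cdot6\cdot3<5$. Together with Step 5,
$$|I(r)-i\psi(T(r))|\le\tfrac1{16}+\tfrac{17}{16}+5<7 . \tag{15}$$

**Step 7. $T(r)\to\infty$ as $r\to1$.** On $[0,T]$, $|U'/U|\le(1+a^2)(1+\frac17)\le\frac{17}{16}\cdot\frac87\le2$. So $R^2-1=|U(0)|\le|U(T)|e^{2T}\le5e^{2T}$, and $R\to\infty$.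

**Step 8. $I(r)$ is continuous in $r$.** For $r\le r_1<1$, Step 1 gives $|\hat w|=|w|\le r_1e^{-ct}$. So $|\zeta-1|\le\frac{2r_1e^{-ct}}{1-r_1}$ and $|\zeta-ia|\ge\operatorname{Re}\zeta\ge c$, and the integrand in (14) has an integrable bound independent of $r$. For each $t$ it is continuous in $r$. Dominated convergence applies.

**Step 9. No limit.** By (14), $(1-r)^2h(r)=re^{I(r)}$. By (15), $\operatorname{Re}I(r)>-7$, and $\operatorname{Im}I(r)\ge\psi(T(r))-7\to+\infty$ because $\psi$ is unbounded. If $re^{I(r)}$ had a limit $L$, then $|L|\ge e^{-7}>0$. But $\operatorname{Im}I$ is continuous and tends to $+\infty$, so arbitrarily close to $r=1$ it takes values in $2\pi\mathbb Z$, where $e^{I}>0$, and values in $\pi+2\pi\mathbb Z$, where $e^{I}<0$. Then $L\ge0$ and $L\le0$, so $L=0$, a contradiction. $\blacksquare$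

## 10. Failure with every constant

We prove Theorem 4. Take $h$ from Lemma 7.

**Step 1. No constant works.** If $\|M_hF\|\le C(\|F\|+\|F'\|)$ held for all polynomials with some $C<\infty$, Lemma 6 would give the limit that Lemma 7 excludes.

**Step 2. A single bad $F$.** Let $X=\{F\in\mathcal A:\|F\|+\|F'\|<\infty\}$ with norm $\|F\|+\|F'\|$. This is a Banach space, because if $F_n$ and $F_n'$ converge uniformly, the limit of $F_n'$ is the derivative of the limit of $F_n$. Let $H^\infty$ be the bounded functions in $\mathcal A$, and suppose $M_hF\in H^\infty$ for every $F\in X$. The linear map $M_h:X\to H^\infty$ then has closed graph: convergence in $X$ and in $H^\infty$ implies convergence of each Taylor coefficient, so if $F_n\to F$ in $X$ and $M_hF_n\to Q$ in $H^\infty$, the $k$-th coefficient of $Q$ is $c_k$ times that of $F$, and $Q=M_hF$. By the closed graph theorem $M_h$ is bounded. Since $X$ contains the polynomials, this contradicts Step 1. Hence some $F\in\mathcal A$ has $\|F\|+\|F'\|<\infty$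 and $\|M_hF\|=\infty$. $\blacksquare$
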